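\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}
\title{Approximating the constant $1$ by homogeneous polynomials\\ on the boundary of a polytope}

\begin{abstract}
Let $K\subset\mathbb R^d$, $d\ge2$, be a $0$-symmetric convex polytope with nonempty interior. We prove that sums $h_n+h_{n+1}$ of two homogeneous polynomials of consecutive degrees cannot approximate the constant $1$ on $\partial K$ with error better than $c_K/\log n$. The same holds for every $0$-symmetric convex body whose gauge is not differentiable at some nonzero point, and asymptotically the constant can be taken to be the universal number $\pi\beta/2$, where $\beta$ is the error of best uniform approximation of $|x|$ on $\mathbb R$ by entire functions of exponential type at most $1$. For polygons in the plane the error is $(\pi\beta/2+o(1))/\log n$.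
\end{abstract}

\section{The question and the answer}

Let $d\ge 2$ and let $H_n^d$ be the space of real homogeneous polynomials of degree $n$ in $d$ real variables. A set $K\subset\mathbb R^d$ is \emph{$0$-symmetric} if $K=-K$. Throughout, $K$ is a $0$-symmetric convex body, that is, compact and convex with nonempty interior, and $N$ is its gauge, the norm whose unit ball is $K$. We write $\|g\|_{C(\partial K)}=\max_{\partial K}|g|$ and
\[
E_n(K)=\inf_{h_n\in H^d_n,\;h_{n+1}\in H^d_{n+1}}\|1-h_n-h_{n+1}\|_{C(\partial K)},\qquad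
e_k(K)=\inf_{h\in H^d_k}\|1-h\|_{C(\partial K)} .
\]
A single homogeneous polynomial is even or odd, so one needs two consecutive degrees to approximate general functions on $\partial K$. If $K$ is a $0$-symmetric polytope, two degrees suffice: by a theorem of Varj\'u, every $f\in C(\partial K)$ is a uniform limit of sums $h_n+h_{n+1}$ as $n\to\infty$. In particular $E_n(K)\to0$. The survey \cite{survey} poses the question of the rate: \emph{is there, for every $0$-symmetric convex polytope $K$, a constant $c_K>0$ such that $E_n(K)\ge c_K/\log n$ for all $n\ge2$?} We show that the answer is yes.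

\paragraph{Reduction to one even degree.} Let $k$ be the even element of $\{n,n+1\}$. Averaging $1-h_n-h_{n+1}$ over $x$ and $-x$ removes the odd polynomial and does not increase the norm, because $K=-K$; so $E_n(K)\ge e_k(K)$. Taking the odd polynomial to be $0$ gives the reverse inequality. Hence
\begin{equation}\label{reduction}
E_n(K)=e_k(K),\qquad \frac{\log k}{\log n}\to1 .
\end{equation}
By homogeneity, $|1-h|\le\varepsilon$ on $\partial K$ with $h\in H_k^d$, $k$ even, means
\begin{equation}\label{relative}
|h(x)-N(x)^k|\le\varepsilon N(x)^k\qquad(x\in\mathbb R^d).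
\end{equation}
So the question is how well $N^k$ can be approximated, in the relative sense, by homogeneous polynomials of degree $k$.

\paragraph{What to expect.} If $K$ is the Euclidean ball, $N^k$ is a polynomial for even $k$, and $E_n(K)=0$ for all $n\ge 1$. So a lower bound must come from a lack of smoothness of $N$. This must also occur away from the origin: for $d=1$ and $K=[-1,1]$ the gauge $|x|$ has a corner at $0$ only, and again $E_n(K)=0$. Consider now the diamond $|x_1|+|x_2|\le1$. For $k=2$, averaging over sign changes and the swap of coordinates leaves only $h=\alpha(x_1^2+x_2^2)$. On the boundary $x_1^2+x_2^2$ fills $[\frac12,1]$, so the best $\alpha$ satisfies $\alpha-1=1-\alpha/2$, that is, $\alpha=4/3$ and $e_2=1/3$. For large $k$, look at the line $(1,s)$ through the vertex $(1,0)$. There $N^k=(1+|s|)^k$ has a corner $1+k|s|+\cdots$ of slope $k$. Polynomials of degree $k$ approximate $|s|$ on $[-1,1]$ with an error of order $1/k$, so a naive count predicts an error of order $k\cdot\frac1k=1$ and no convergence at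 all. Heuristically, convergence is possible because a polynomial of degree $k$ that is controlled by $(1+|s|)^k$ rather than by a constant has a slightly finer resolution near $s=0$, namely $1/(k\log k)$ instead of $1/k$. The gain of a logarithm is the whole effect, and it can be computed exactly.

\paragraph{Results.} An entire function $F$ is of \emph{exponential type $\le\sigma$} if for every $\epsilon>0$ there is $C_\epsilon$ with $|F(z)|\le C_\epsilon e^{(\sigma+\epsilon)|z|}$. Let
\[
\beta=\inf_F\,\sup_{x\in\mathbb R}\bigl||x|-F(x)\bigr| ,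
\]
the infimum over entire $F$ of exponential type $\le1$. We show in Lemma~\ref{lem:beta} that $0<\beta<\infty$. (By S.~Bernstein, $\beta=\lim_n n\,\min_{\deg p\le n}\max_{[-1,1]}\bigl||x|-p(x)\bigr|=0.28016\ldots$; apart from the numerical value of $\pi\beta/2$ quoted below, we do not use this.)

\begin{theorem}\label{thm:lower}
Let $d\ge2$ and let $K\subset\mathbb R^d$ be a $0$-symmetric convex body whose gauge is not differentiable at some $x_0\ne0$; in particular, $K$ may be any $0$-symmetric convex polytope with nonempty interior. Then there is $c_K>0$ with $E_n(K)\ge c_K/\log n$ for all $n\ge2$. Moreover,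
\[
\liminf_{n\to\infty}E_n(K)\log n\ \ge\ \frac{\pi\beta}2\approx0.440 .
\]
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $0$-symmetric convex polygon $K\subset\mathbb R^2$ with nonempty interior, $\displaystyle\lim_{n\to\infty}E_n(K)\log n=\frac{\pi\beta}2$.
\end{theorem}

So in the plane neither the order $1/\log n$ nor the constant $\pi\beta/2$ can be improved. For polytopes in dimension $d\ge3$ we prove only the lower bound.

Section~\ref{sec:tools} collects the tools and Section~\ref{sec:diamond} shows the mechanism on the diamond. Theorem~\ref{thm:lower} is proved in Section~\ref{sec:lower} by rescaling best approximants at a corner and passing to a limit \emph{function}. Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:sharp} by duality: there extremal annihilating measures are rescaled at each vertex, and the limit objects are \emph{measures}.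

\section{Tools}\label{sec:tools}

We use the Phragm\'en--Lindel\"of principle in this form: if $f$ is holomorphic in the open upper half-plane, continuous on its closure, of exponential type $\le\sigma$ there, and $|f|\le B$ on $\mathbb R$, then $|f(z)|\le Be^{\sigma\,{\rm Im}\,z}$ for ${\rm Im}\,z\ge0$.

Replacing $F$ by $\frac a\sigma F(\sigma\,\cdot)$ shows that for $a,\sigma>0$
\begin{equation}\label{scaling}
\inf\Bigl\{\sup_{x\in\mathbb R}\bigl|a|x|-F(x)\bigr|:F\text{ entire of exponential type}\le\sigma\Bigr\}=\frac{a\beta}{\sigma} .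
\end{equation}

\begin{lemma}\label{lem:beta}
\textup{(i)} If $F$ is entire of exponential type $\le\sigma$ and $\bigl|a|x|-F(x)\bigr|\le B$ on $\mathbb R$, where $a>0$, then $|F(z)|\le\sqrt2\max(a,B)(1+|z|)e^{\sigma|{\rm Im}\,z|}$ on $\mathbb C$.
\textup{(ii)} $0<\beta<\infty$.
\end{lemma}
\begin{proof}
(i) On $\mathbb R$ we have $|F(x)|\le\max(a,B)(1+|x|)\le\sqrt2\max(a,B)|x\pm i|$. Apply the Phragm\'en--Lindel\"of principle to $F(z)/(z+i)$ in the upper half-plane and, after reflection, to $F(z)/(z-i)$ in the lower one, and use $|z\pm i|\le1+|z|$.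

(ii) Let $\kappa(z)=c\bigl(\frac{\sin(z/4)}{z/4}\bigr)^4$ with $\int_{\mathbb R}\kappa=1$. Then $|\kappa(z)|\le C(1+|z|)^{-4}e^{|{\rm Im}\,z|}$, so $F(z)=\int_{\mathbb R}|t|\kappa(z-t)\,dt$ is entire with $|F(z)|\le C'(1+|z|)e^{|{\rm Im}\,z|}$. Moreover $\bigl|F(x)-|x|\bigr|=\bigl|\int(|x-t|-|x|)\kappa(t)\,dt\bigr|\le\int|t|\kappa(t)\,dt<\infty$. Hence $\beta<\infty$. If $\beta=0$, there are $F_j$ of type $\le1$ with $\sup_{\mathbb R}\bigl|F_j-|x|\bigr|\to0$, all these suprema being at most $1$. By (i), $(F_j)$ is locally bounded, so by Montel's theorem a subsequence converges to an entire function equal to $|x|$ on $\mathbb R$, which is impossible.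
\end{proof}

For $z=x+iy$ with $y>0$ and measurable $f$ with $\int|f(t)|(1+t^2)^{-1}dt<\infty$, let
\[
P[f](z)=\frac1\pi\int_{\mathbb R}\frac{y\,f(t)}{(x-t)^2+y^2}\,dt .
\]
This is harmonic in the upper half-plane, and $P[1]=1$. For a polynomial $p\not\equiv0$ the function $\log|p|$ satisfies the integrability condition.

\begin{lemma}\label{lem:poisson}
If $p\not\equiv0$ is a complex polynomial, then $\log|p|\le P[\log|p|]$ in the open upper half-plane, with equality if $p$ has no zeros there.
\end{lemma}
\begin{proof}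
By factoring, and since $P[1]=1$, we may take $p(t)=t-\zeta$. First let ${\rm Im}\,\zeta<0$. A branch $f(w)$ of $\log(w-\zeta)$ is holomorphic near the closed upper half-plane. Apply Cauchy's formula with the kernel
\[
\frac1{2\pi i}\Bigl(\frac1{w-z}-\frac1{w-\bar z}\Bigr)
\]
on the upper half-disc of radius $r$ about $0$. Since the kernel is $O(r^{-2})$ on the semicircle and $f=O(\log r)$ there, the semicircle contributes $O(r^{-1}\log r)$. On $\mathbb R$ the kernel is the Poisson kernel, so $f(z)=P[f](z)$; take real parts. If $\zeta$ is real, use this for $\zeta-i\epsilon$ and let $\epsilon\downarrow0$; the integrands decrease, and monotone convergence applies. If ${\rm Im}\,\zeta>0$, then $|t-\zeta|=|t-\bar\zeta|$ for real $t$, so $P[\log|\cdot-\zeta|](z)=\log|z-\bar\zeta|\ge\log|z-\zeta|$.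
\end{proof}

\section{The mechanism on the diamond}\label{sec:diamond}

This section is heuristic and is not used later. Let $N(x)=|x_1|+|x_2|$, let $k$ be even, let $h\in H_k^2$ satisfy \eqref{relative} with $\varepsilon\le1$, and put $g(s)=h(1,s)$. On the real line $|g(s)|\le2(1+|s|)^k$. How large can $g$ be at a point $iy$, $0<y<1$? By Lemma~\ref{lem:poisson},
\[
\log|g(iy)|\le\log2+\frac{2ky}\pi\int_0^\infty\frac{\log(1+s)}{s^2+y^2}\,ds .
\]
Using $\log(1+s)\le s$ on $[0,1]$ and $\int_1^\infty s^{-2}\log(1+s)\,ds=2\log2$, the integral is at most $\frac12\log(1+y^{-2})+2\log2=\log\frac1y+O(1)$. So $\log|g(iy)|\le\frac2\pi ky\bigl(\log\frac1y+O(1)\bigr)+\log2$. The logarithm appears because $|s|/s^2$ is not integrable at $0$: all scales between $y$ and $1$ contribute equally. At height $y=\eta/(k\log k)$, with $\eta$ fixed, the bound is $\frac2\pi\eta+\log2+o(1)$. Thus, in the variable $u=sk\log k$, the polynomial $g$ behaves like a function of exponential type $2/\pi$, while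
\[
(1+|s|)^k=1+\frac{|u|}{\log k}+o\Bigl(\frac1{\log k}\Bigr).
\]
Consequently $\log k\,(g-1)$ approximates $|u|$ with error about $\varepsilon\log k$ and has type $2/\pi$. By \eqref{scaling} this error cannot be essentially smaller than $\beta/(2/\pi)=\pi\beta/2$. At a corner of slope $a$ the function to approximate is $a|u|$ and the type is $2a/\pi$, so $a$ cancels. This is why the constant is universal.

To make this a proof one must control $\log k\,(g-1)$, and not only $g$, near the corner, uniformly in $k$.

\section{The lower bound}\label{sec:lower}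

\subsection{Normalizing the corner}
Let $N$ be non-differentiable at $x_0\ne0$, scaled so that $N(x_0)=1$, and let $N'(x_0;\cdot)$ be the one-sided directional derivative. By convexity $N'(x_0;e)+N'(x_0;-e)\ge0$ for all $e$. If equality held for every $e$, the sublinear function $N'(x_0;\cdot)$ would be odd, hence linear, and the convex function $N$ would be differentiable at $x_0$. So there is $e$ with $N'(x_0;e)+N'(x_0;-e)>0$. For real $r$ and small $s$,
\[
N\bigl(x_0+s(e+rx_0)\bigr)=(1+rs)\,N\Bigl(x_0+\frac s{1+rs}e\Bigr),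
\]
so replacing $e$ by $e+rx_0$ adds $r$ to $N'(x_0;e)$ and $-r$ to $N'(x_0;-e)$. Hence we may assume that both equal the same $a>0$. With $\varphi(s)=N(x_0+se)$ and $b=N(e)$, convexity and the triangle inequality give
\begin{equation}\label{corner}
1+a|s|\le\varphi(s)\le1+b|s|\quad(s\in\mathbb R),\qquad\varphi(s)=1+a|s|+o(|s|)\quad(s\to0).
\end{equation}

For a polytope, take for $x_0$ a vertex. There $N$ is a maximum of finitely many linear functionals, of which at least two, $f_1\ne f_2$, are active at $x_0$, since $d\ge2$. If $f_1(e)>f_2(e)$, then $N'(x_0;e)+N'(x_0;-e)\ge f_1(e)-f_2(e)>0$. So $N$ is not differentiable at $x_0$.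

\subsection{Each $E_n$ is positive}
Let $n\ge2$ and suppose $E_n=e_k=0$. The infimum over the finite-dimensional space $H_k^d$ is attained, so some $h\in H_k^d$ equals $1$ on $\partial K$, that is, $h=N^k$. But $s\mapsto h(x_0+se)$ is a polynomial, whereas $\varphi^k$ has right derivative $ka$ and left derivative $-ka$ at $0$. This contradiction shows $E_n>0$. So $c_K$ exists as soon as $\liminf E_n\log n>0$, and by \eqref{reduction} and $\beta>0$ it remains to prove
\[
\lambda:=\liminf_{k\text{ even},\,k\to\infty}e_k\log k\ \ge\ \frac{\pi\beta}2 .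
\]

\subsection{Rescaling at the corner}
We may assume $\lambda<\infty$. Take even $k\ge4$, $k\to\infty$, along which $e_k\log k\to\lambda$, with $e_k\log k\le\Lambda$, and $h\in H_k^d$ (depending on $k$) with $\|1-h\|_{C(\partial K)}=e_k$. Note that $e_k\le1$, as the choice $h=0$ shows. Put
\[
M=k\log k,\qquad g(s)=h(x_0+se),\qquad G_k(u)=\log k\,\bigl(g(u/M)-1\bigr).
\]
By \eqref{relative}, $|g-\varphi^k|\le e_k\varphi^k$ on $\mathbb R$. This gives two bounds on the real line.

\emph{Near the corner.} Let $|s|\le1/k$. By \eqref{corner}, $\varphi^k\le e^{bk|s|}\le e^b$ and $0\le\varphi^k-1\le be^bk|s|$, so $|g(s)-1|\le e^be_k+be^bk|s|$. With $s=u/M$, this gives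
\begin{equation}\label{near}
|G_k(u)|\le A(1+|u|)\quad(u\in\mathbb R,\ |u|\le\log k),\qquad A=e^b\max(1,\Lambda,b).
\end{equation}

\emph{Everywhere.} Since $|g-1|\le2\varphi^k+1\le3\varphi^k$, for all real $t$
\begin{equation}\label{far}
\log|G_k(t)|\le\log\log k+\log3+k\log\varphi(t/M),
\end{equation}
and the right side is nonnegative.

\begin{lemma}\label{lem:growth}
For all $R>0$ and $a'>a$ we have, uniformly for $|u|\le R$, ${\rm Im}\,u\neq 0$,
\[
\log|G_k(u)|\le\log\bigl(2A(1+|u|)\bigr)+\frac{2a'}\pi|{\rm Im}\,u|+o(1)\qquad(k\to\infty).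
\]
\end{lemma}
\begin{proof}
Since $G_k$ is a real polynomial, we may take $u=x+iy$ with $y>0$; we may also assume $G_k\not\equiv0$. Let $\log k>2R$. We apply Lemma~\ref{lem:poisson} and split the Poisson integral at $|t|=\log k$. For $|t|\le\log k$ use \eqref{near} and $1+|t|\le\sqrt2|t+i|$. Since $A\ge1$, we have $\log(\sqrt2A|t+i|)\ge0$ on $\mathbb R$, so this part is at most
\[
P\bigl[\log(\sqrt2A|\cdot+i|)\bigr](u)=\log(\sqrt2A|u+i|)\le\log\bigl(2A(1+|u|)\bigr).
\]
For $|t|>\log k$ use \eqref{far} and $(x-t)^2+y^2\ge(|t|-R)^2$. The constants $\log\log k+\log3$ contribute at most $\frac{2R}{\pi}\cdot\frac{\log\log k+\log3}{\log k-R}=o(1)$. For the rest, $(|t|-R)^{-2}\le(1+o(1))t^{-2}$, and the substitution $t=Ms$ gives at most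
\[
(1+o(1))\frac{y}{\pi}\int_{|t|>\log k}\frac{k\log\varphi(t/M)}{t^2}\,dt=(1+o(1))\frac y{\pi\log k}\int_{|s|>1/k}\frac{\log\varphi(s)}{s^2}\,ds .
\]
By \eqref{corner} there is $\delta>0$ with $\log\varphi(s)\le a'|s|$ for $|s|\le\delta$. So for large $k$ the last integral is at most $2a'\log(\delta k)+\int_{|s|>\delta}s^{-2}\log(1+b|s|)\,ds=2a'\log k+O(1)$. Since $y\le R$, the lemma follows.
\end{proof}

\subsection{The limit function}
By Lemma~\ref{lem:growth}, and by \eqref{near} on the real axis, the sequence $(G_k)$ is locally bounded. By Montel's theorem a subsequence converges locally uniformly to an entire function $F$, and letting $a'\downarrow a$,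
\[
|F(u)|\le2A(1+|u|)e^{\sigma|{\rm Im}\,u|},\qquad\sigma=\frac{2a}\pi .
\]
So $F$ is of exponential type $\le\sigma$. For fixed real $u$, \eqref{corner} gives $k\log\varphi(u/M)=\frac{a|u|}{\log k}+o\bigl(\frac1{\log k}\bigr)$. Hence $\log k\,(\varphi(u/M)^k-1)\to a|u|$. Since
\[
\bigl|G_k(u)-\log k\,(\varphi(u/M)^k-1)\bigr|\le e_k\log k\;\varphi(u/M)^k\to\lambda ,
\]
we get $\bigl|F(u)-a|u|\bigr|\le\lambda$ for all real $u$. By \eqref{scaling}, $\lambda\ge a\beta/\sigma=\pi\beta/2$. This proves Theorem~\ref{thm:lower}.\qed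

\section{Polygons: the matching upper bound}\label{sec:sharp}

Let $K\subset\mathbb R^2$ be a polygon with vertices $\pm v_1,\dots,\pm v_p$, $p\ge2$. By Theorem~\ref{thm:lower} and \eqref{reduction} we must show
\[
L:=\limsup_{k\text{ even},\,k\to\infty}e_k\log k\ \le\ \frac{\pi\beta}2 .
\]
An approximant has to be good at all vertices at once. Instead of building one we use duality, where the contributions of the vertices simply add up. Throughout this section $k\ge4$ is even, $M=k\log k$, and $C,c,c'>0$ denote constants independent of $k$ that may change from line to line.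

\subsection{Coordinates}
Choose linear coordinates such that no vertex lies on the axis $x_1=0$ and $N(0,1)=1$. Let $\Phi(t)=N(1,t)$. This positive convex function is piecewise linear with breakpoints $t_1<\dots<t_p$, one for each pair $\pm v_i$. On the successive intervals $\Phi=\ell_0,\ell_1,\dots,\ell_p$, where $\ell_j(t)=\alpha_j+\gamma_jt$ is the restriction of the linear functional equal to $1$ on the corresponding edge. Hence
\begin{equation}\label{dominated}
|\ell_j|\le\Phi\quad\text{on }\mathbb R .
\end{equation}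
The point $(0,1)$ is interior to an edge, and $(0,-1)$ to the opposite edge. So $\ell_0=-\ell_p$ and $\gamma_p=1$; as $k$ is even, $\ell_0^k=\ell_p^k$. Put
\[
D_j=\gamma_j-\gamma_{j-1}>0,\qquad\rho_j=\Phi(t_j)>0,\qquad a_j=\frac{D_j}{2\rho_j},\qquad L_j=\tfrac12(\ell_{j-1}+\ell_j).
\]
Then $|L_j|\le\Phi$ on $\mathbb R$, $L_j(t_j)=\rho_j$, and $\Phi-L_j=\frac{D_j}2|t-t_j|$ near $t_j$. So, relative to the symmetric support line $L_j$, the corner at $t_j$ has slope $a_j$.

\subsection{The extremal measure and its Cauchy transform}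
The point $(1,t)/\Phi(t)$, together with $(0,1)$ for $t=\infty$, identifies the even functions in $C(\partial K)$ with $C(\mathbb R\cup\{\infty\})$. A form $h\in H_k^2$ becomes $P\Phi^{-k}$ with $P(t)=h(1,t)$, an arbitrary real polynomial of degree $\le k$. Its value at $\infty$ is the coefficient $[t^k]P$. By the Hahn--Banach theorem there is a real measure $\nu=\nu_k$ on $\mathbb R\cup\{\infty\}$ with $\|\nu\|\le1$ that annihilates all these functions and satisfies $\int1\,d\nu=e_k$. Put
\[
d\mu=\Phi^{-k}\,d\nu\ \text{ on }\mathbb R,\qquad C_k(\zeta)=\int_{\mathbb R}\frac{d\mu(t)}{\zeta-t}\quad(\zeta\notin\mathbb R).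
\]
The measure $\mu$ is finite, and polynomials of degree $\le k$ are $\mu$-integrable. Taking $P=\ell_p^k$, with $[t^k]P=1$, gives $\int_{\mathbb R}\ell_p^k\,d\mu+\nu(\{\infty\})=0$, and therefore
\begin{equation}\label{ek}
e_k=\int_{\mathbb R}\Phi^k\,d\mu+\nu(\{\infty\})=\int_{\mathbb R}(\Phi^k-\ell_p^k)\,d\mu .
\end{equation}
The integrand vanishes off $[t_1,t_p]$. If $\omega$ is a complex polynomial of degree $\le k$, then $t\mapsto\frac{\omega(\zeta)-\omega(t)}{\zeta-t}$ has degree $\le k-1$, so it has no contribution at $\infty$ and $\mu$ annihilates it. Thus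
\begin{equation}\label{omega}
\omega(\zeta)C_k(\zeta)=\int_{\mathbb R}\frac{\omega(t)\Phi(t)^{-k}}{\zeta-t}\,d\nu(t)\qquad(\deg\omega\le k).
\end{equation}

\emph{The idea.} On the scale $\tau=M(t-t_j)$ we have $\log k\,\bigl((\Phi/L_j)^k-1\bigr)\to a_j|\tau|$, and $L_j^k$ is a polynomial of degree $\le k$, like those that $\nu$ annihilates. This suggests that $e_k\log k$ is close to $\sum_j\int a_j|\tau|\,d\nu^{(j)}$ for rescaled limit measures $\nu^{(j)}$. But this is only a guide: the polynomial to be subtracted differs from vertex to vertex, $|\tau|$ is unbounded while $\nu^{(j)}$ is only a weak limit of bounded measures, and nothing guarantees that the integral converges. What saves the argument is that the annihilation of polynomials forces $C_k$, through \eqref{omega}, to be very small off the real line. We therefore move \eqref{ek} to vertical segments through the $t_j$, where everything converges.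

\subsection{Smallness of the Cauchy transform}
Let $U=P[\log\Phi]$ in the upper half-plane and $U(\bar\zeta)=U(\zeta)$.

\begin{proposition}\label{prop:C}
$|C_k(\zeta)|\le\sqrt p\;\dfrac{e^{-kU(\zeta)}}{|{\rm Im}\,\zeta|}$ for $\zeta\notin\mathbb R$.
\end{proposition}
\begin{proof}
We want to use \eqref{omega} with a polynomial $\omega$ of degree $k$ whose modulus is comparable to $\Phi^k$ on $\mathbb R$ and which has no zeros in the upper half-plane, so that it is as large as possible there. Consider $Q=\sum_{j=1}^p\ell_j^{2k}$. At each real $t$ one of $|\ell_1|,\dots,|\ell_p|$ equals $\Phi$ (recall $|\ell_0|=|\ell_p|$), so \eqref{dominated} gives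
\[
\Phi^{2k}\le Q\le p\,\Phi^{2k}\quad\text{on }\mathbb R .
\]
Since $\gamma_p=1$, $Q$ has degree exactly $2k$. It is real and positive on $\mathbb R$, so its zeros form $k$ conjugate pairs. Collecting the zeros in the lower half-plane, we get $\omega$ of degree $k$, with no zeros in the closed upper half-plane, such that $|\omega|^2=Q$ on $\mathbb R$. By the equality case of Lemma~\ref{lem:poisson}, $\log|\omega(\zeta)|=P[\frac12\log Q](\zeta)\ge kU(\zeta)$ for ${\rm Im}\,\zeta>0$, while $|\omega|\Phi^{-k}\le\sqrt p$ on $\mathbb R$. Now \eqref{omega} gives $e^{kU(\zeta)}|C_k(\zeta)|\le\sqrt p\int_{\mathbb R}\frac{d|\nu|(t)}{|\zeta-t|}\le\frac{\sqrt p}{{\rm Im}\,\zeta}$. The lower half-plane follows from $C_k(\bar\zeta)=\overline{C_k(\zeta)}$.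
\end{proof}

Next we compare $U$ with affine functions. If $\ell\not\equiv0$ is real affine and $|\ell|\le\Phi$ on $\mathbb R$, the equality case of Lemma~\ref{lem:poisson} gives in the upper half-plane
\begin{equation}\label{compare}
U-\log|\ell|=P\bigl[\log(\Phi/|\ell|)\bigr]\ge0 .
\end{equation}
The left side is symmetric under $\zeta\mapsto\bar\zeta$, so bounds in the upper half-plane carry over to the lower one. We use \eqref{compare} in two ways.

(i) As $\Phi>|\ell_j|$ on a nonempty open set, the continuous function $U-\log|\ell_j|$ is strictly positive in the upper half-plane. So it has a positive lower bound on compact subsets.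

(ii) Let $i\in\{j-1,j\}$. On the side of $t_j$ where $\Phi\ne\ell_i$ we have $\Phi-\ell_i=D_j|t-t_j|$ near $t_j$, and $\ell_i(t_j)=\rho_j>0$. So $\log(\Phi/\ell_i)\ge c|t-t_j|$ on a one-sided interval of some length $\delta\le1$, the same for all $j$ and $i$. Hence, for real $y\ne0$,
\begin{equation}\label{vertical}
(U-\log|\ell_i|)(t_j+iy)\ge\frac{|y|}\pi\int_0^\delta\frac{cs\,ds}{s^2+y^2}=\frac{c|y|}{2\pi}\log\Bigl(1+\frac{\delta^2}{y^2}\Bigr).
\end{equation}
This is the same logarithm as in Section~\ref{sec:diamond}.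

\subsection{Moving the integral to vertical segments}
For $1\le j\le p-1$ let $f_j=\ell_j^k-\ell_p^k$, and for $1\le j\le p$ let $J_j=\ell_{j-1}^k-\ell_j^k$. Apply Cauchy's formula to $f_j$ on the rectangle $(t_j,t_{j+1})\times(-1,1)$ and add over $j$. If $t\notin\{t_1,\dots,t_p\}$ is real, the sum equals $\Phi(t)^k-\ell_p(t)^k$. On the vertical segment through $t_j$, oriented upward, the adjacent rectangles contribute $f_{j-1}-f_j=J_j$. For $j=1$ only $-f_1=\ell_p^k-\ell_1^k=J_1$ appears, because $\ell_p^k=\ell_0^k$; for $j=p$ only $f_{p-1}=J_p$ appears. Thus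
\begin{equation}\label{cauchy}
\Phi(t)^k-\ell_p(t)^k=\frac1{2\pi i}\Bigl[\sum_{j=1}^p\int_{t_j-i}^{t_j+i}\frac{J_j(\zeta)}{\zeta-t}\,d\zeta+\sum_{j=1}^{p-1}\Bigl(\int_{t_j-i}^{t_{j+1}-i}-\int_{t_j+i}^{t_{j+1}+i}\Bigr)\frac{f_j(\zeta)}{\zeta-t}\,d\zeta\Bigr].
\end{equation}
Since $J_j(t_j)=0$, on the $j$th vertical segment $|J_j(\zeta)|\le B_k|\zeta-t_j|\le B_k|\zeta-t|$ for all real $t$, with some $B_k$ depending on $k$; on the horizontal segments $|\zeta-t|\ge1$. So all integrands in \eqref{cauchy} are bounded uniformly in $t$. By dominated convergence the right side is continuous in $t$, and \eqref{cauchy} holds for all real $t$. By Fubini's theorem we may integrate \eqref{cauchy} against the finite measure $\mu$. By \eqref{ek} this replaces the left side by $e_k$ and $\frac1{\zeta-t}$ by $C_k(\zeta)$.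

\emph{Horizontal segments.} By Proposition~\ref{prop:C} and (i), $|f_jC_k|\le\sqrt p\,(|\ell_j|^k+|\ell_p|^k)e^{-kU}=O(e^{-ck})$ there.

\emph{Vertical segments.} Let $\zeta=t_j+iy$, $0<|y|\le1$, and $m=\max(|\ell_{j-1}(\zeta)|,|\ell_j(\zeta)|)$. Then $m\ge\rho_j$ and $|J_j|\le k\,|\ell_{j-1}-\ell_j|\,m^{k-1}\le kD_j|y|\rho_j^{-1}m^k$. The factor $|y|$ cancels the denominator in Proposition~\ref{prop:C}, and \eqref{vertical} yields
\begin{equation}\label{JC}
|J_j(\zeta)C_k(\zeta)|\le Ck\exp\Bigl(-ck|y|\log\Bigl(1+\frac{\delta^2}{y^2}\Bigr)\Bigr).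
\end{equation}
If $|y|\le\delta k^{-1/2}$, the logarithm is at least $\log k$, so the right side is at most $Cke^{-cM|y|}$. If $\delta k^{-1/2}\le|y|\le1$, then $|y|\log(1+\delta^2/y^2)\ge\frac{\delta^2|y|}{y^2+\delta^2}\ge c'k^{-1/2}$, so the right side is at most $Cke^{-c'\sqrt k}$. Hence
\begin{equation}\label{ekI}
e_k\log k=\sum_{j=1}^pI_j(k)+o(1),\qquad I_j(k)=\frac{\log k}{2\pi i}\int_{\zeta=t_j+iy,\ |y|\le\delta k^{-1/2}}J_jC_k\,d\zeta .
\end{equation}

\begin{remark}
Integrating $Cke^{-cM|y|}$ over $y$ already shows $e_k\le C/\log k$. In particular $L<\infty$. Varj\'u's theorem has not been used.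
\end{remark}

\subsection{The limit measures}
Pass to a subsequence with $e_k\log k\to L$. Let $d_0=\min_j(t_{j+1}-t_j)$, and let $\nu_k^{(j)}$ be the image of $\nu_k|_{\{|t-t_j|<d_0/2\}}$ under $\tau=M(t-t_j)$. These restrictions live on disjoint sets, so $\sum_j\|\nu_k^{(j)}\|\le1$. Along a further subsequence $\nu_k^{(j)}\to\nu^{(j)}$ weak-$*$ in $C_0(\mathbb R)^*$ for every $j$, and since norms are weak-$*$ lower semicontinuous,
\begin{equation}\label{mass}
\sum_{j=1}^p\|\nu^{(j)}\|\le1 .
\end{equation}
For $w=x+i\eta\notin\mathbb R$ and $\zeta=t_j+w/M$, let $c_k(w)=M^{-1}L_j(\zeta)^kC_k(\zeta)$ (for the given $j$) and $c^{(j)}(w)=\int\frac{d\nu^{(j)}(\tau)}{w-\tau}$.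

\emph{Convergence.} By \eqref{omega} with $\omega=L_j^k$,
\[
c_k(w)=\int_{\mathbb R}\frac{(L_j(t)/\Phi(t))^k}{w-M(t-t_j)}\,d\nu_k(t).
\]
Here $0\le(L_j/\Phi)^k\le1$. For $|\tau|\le R$ and large $k$ we have $1\ge L_j/\Phi\ge1-C|\tau|/M$ at $t_j+\tau/M$. Since $k/M\to0$, $(L_j/\Phi)^k\to1$ uniformly for $|\tau|\le R$. So for every $R>|w|$ and large $k$
\[
\Bigl|c_k(w)-\int\frac{d\nu_k^{(j)}(\tau)}{w-\tau}\Bigr|\le\frac{o(1)}{|\eta|}+\frac2{R-|w|} .
\]
Since $\tau\mapsto(w-\tau)^{-1}$ is in $C_0(\mathbb R)$, letting $k\to\infty$ and then $R\to\infty$ gives $c_k(w)\to c^{(j)}(w)$.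

\emph{Decay.} By Proposition~\ref{prop:C}, $|c_k(w)|\le\frac{\sqrt p}{|\eta|}e^{-k(U-\log|L_j|)(\zeta)}$. Let $0<a''<a_j$. Since $\Phi/L_j=1+\frac{D_j}2|t-t_j|/L_j$ near $t_j$ and $L_j(t_j)=\rho_j$, there is $\delta'>0$ with $\log(\Phi/L_j)\ge a''|t-t_j|$ for $|t-t_j|\le\delta'$. By \eqref{compare} with $\ell=L_j$ and the substitution $t=t_j+r/M$,
\[
k(U-\log|L_j|)(\zeta)\ge\frac{a''|\eta|}{\pi\log k}\int_{|r|\le\delta'M}\frac{|r|\,dr}{(r-x)^2+\eta^2}=\frac{a''|\eta|}{\pi\log k}\bigl(2\log M+O_w(1)\bigr)\to\frac{2a''}\pi|\eta| .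
\]
Letting $k\to\infty$ and then $a''\uparrow a_j$ we obtain
\begin{equation}\label{decay}
|c^{(j)}(w)|\le\frac{\sqrt p}{|{\rm Im}\,w|}\,e^{-\sigma_j|{\rm Im}\,w|},\qquad\sigma_j=\frac{2a_j}\pi .
\end{equation}
This is the dual counterpart of Lemma~\ref{lem:growth}. It plays the role of an orthogonality of $\nu^{(j)}$ to functions of exponential type less than $\sigma_j$.

\emph{The limit of $I_j(k)$.} With $\zeta=t_j+i\eta/M$ and $d\zeta=i\,d\eta/M$,
\[
I_j(k)=\frac1{2\pi}\int_{|\eta|\le\delta k^{-1/2}M}\Bigl[\log k\,\frac{J_j(\zeta)}{L_j(\zeta)^k}\Bigr]c_k(i\eta)\,d\eta .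
\]
By \eqref{JC} and the bound after it, the integrand is dominated by $\frac{\log k}M\,Cke^{-c|\eta|}=Ce^{-c|\eta|}$. For fixed $\eta$ and $i'\in\{j-1,j\}$,
\[
\Bigl(\frac{\ell_{i'}(\zeta)}{\rho_j}\Bigr)^k=\Bigl(1+\frac{i\gamma_{i'}\eta}{\rho_jM}\Bigr)^k=1+\frac{i\gamma_{i'}\eta}{\rho_j\log k}+o\Bigl(\frac1{\log k}\Bigr),
\]
and $(L_j(\zeta)/\rho_j)^k\to1$ in the same way. So the bracket tends to $-i\eta D_j/\rho_j=-2ia_j\eta$. By dominated convergence and \eqref{ekI},
\begin{equation}\label{limit}
I_j(k)\to I_j:=\frac{a_j}{\pi i}\int_{\mathbb R}\eta\,c^{(j)}(i\eta)\,d\eta,\qquad L=\sum_{j=1}^pI_j .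
\end{equation}

\subsection{Pairing the limit measure with $|x|$}

\begin{proposition}\label{prop:pair}
$|I_j|\le\dfrac{\pi\beta}2\,\|\nu^{(j)}\|$ for every $j$.
\end{proposition}
\begin{proof}
Drop the index $j$. Let $0<\sigma'<\sigma=2a/\pi$ and $\theta>0$. By \eqref{scaling} there is an entire $F$ of exponential type $\le\sigma'$ such that $f(x)=a|x|-F(x)$ satisfies $|f|\le\frac a{\sigma'}(\beta+\theta)$ on $\mathbb R$. By Lemma~\ref{lem:beta}(i), $|F(z)|\le C(1+|z|)e^{\sigma'|{\rm Im}\,z|}$. We show that $I=\int f\,d\nu$. So $I$ gives a meaning to the formal pairing $\int a|x|\,d\nu$, and subtracting $F$ does not change it. The tool is again Cauchy's formula along the imaginary axis. The growth of $F$ and $|x|$ in the real direction is tamed by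
\[
m_\epsilon(z)=\Bigl(\frac{\sin\epsilon z}{\epsilon z}\Bigr)^3,\qquad\epsilon>0,\quad\sigma'+3\epsilon<\sigma .
\]
Let $T\ge1$. The functions $(az-F)m_\epsilon$ in $\{{\rm Re}\,z>0,\,|{\rm Im}\,z|<T\}$ and $(-az-F)m_\epsilon$ in $\{{\rm Re}\,z<0,\,|{\rm Im}\,z|<T\}$ are $O(|z|^{-2})$ at infinity. So Cauchy's formula holds in both half-strips. Adding, we get for real $t\ne0$
\begin{align*}
f(t)m_\epsilon(t)=\frac1{2\pi i}\Bigl[&\int_{-iT}^{iT}\frac{-2az\,m_\epsilon(z)}{z-t}\,dz\\
&+\Bigl(\int_{{\rm Im}\,z=-T}-\int_{{\rm Im}\,z=T}\Bigr)\frac{\bigl(az\,{\rm sgn}({\rm Re}\,z)-F(z)\bigr)m_\epsilon(z)}{z-t}\,dz\Bigr],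
\end{align*}
where the horizontal lines are oriented to the right; on the imaginary axis, oriented upward, the two half-strips contribute $(-az-F)-(az-F)=-2az$. We have $|z/(z-t)|\le1$ on the imaginary axis and $|z-t|\ge T$ on the horizontal lines, so the integrands have integrable majorants independent of $t$. Hence both sides are continuous in $t$, the formula also holds for $t=0$, and by Fubini's theorem we may integrate against the finite measure $\nu$; this replaces $\frac1{z-t}$ by $c(z)$. On the lines ${\rm Im}\,z=\pm T$ we have $|m_\epsilon(z)|\le e^{3\epsilon T}(\epsilon|z|)^{-3}$. With \eqref{decay}, the horizontal integrals are $O_\epsilon(e^{(\sigma'+3\epsilon-\sigma)T})\to0$ as $T\to\infty$. Thus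
\[
\int f\,m_\epsilon\,d\nu=\frac1{2\pi i}\int_{i\mathbb R}(-2az)\,m_\epsilon(z)\,c(z)\,dz=\frac a{\pi i}\int_{\mathbb R}\eta\,m_\epsilon(i\eta)\,c(i\eta)\,d\eta .
\]
Let $\epsilon\to0$. On the left $f$ is bounded, $|m_\epsilon|\le1$ and $m_\epsilon\to1$. On the right $1\le m_\epsilon(i\eta)=\bigl(\frac{\sinh\epsilon\eta}{\epsilon\eta}\bigr)^3\le e^{3\epsilon|\eta|}$ and $|\eta\,c(i\eta)|\le\sqrt p\,e^{-\sigma|\eta|}$, so the integrand is dominated by $\sqrt p\,e^{-\sigma'|\eta|}$. Dominated convergence gives $\int f\,d\nu=I$, so $|I|\le\frac a{\sigma'}(\beta+\theta)\|\nu\|$. Now let $\theta\to0$ and $\sigma'\to\sigma$; since $a/\sigma=\pi/2$, the claim follows.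
\end{proof}

By \eqref{limit}, Proposition~\ref{prop:pair} and \eqref{mass}, $L\le\frac{\pi\beta}2\sum_j\|\nu^{(j)}\|\le\frac{\pi\beta}2$. Together with Theorem~\ref{thm:lower} this proves Theorem~\ref{thm:sharp}.\qed

\medskip
The slopes $a_j$ cancel in Proposition~\ref{prop:pair} exactly as they did in the lower bound. So all vertices are equally expensive, and by \eqref{mass} they share a total mass of at most one: having more vertices does not increase the leading constant.

\begin{thebibliography}{1}
\bibitem{survey} \emph{Homogeneous Polynomial Approximation On Convex And Star Like Domains}, \texttt{https://drna.padovauniversitypress.it/system/files/papers/KrooSurvey2023.pdf}.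
\end{thebibliography}
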